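# Graphs whose strength exceeds $\lceil(\chi+\Delta)/2\rceil$

## 1. Two theorems on strength, chromatic number and maximum degree

**Theorem 1.** Let $c\ge 3$. For every sufficiently large $\Delta\equiv c\pmod 2$ there is a graph $G$ with $\chi(G)=c$, $\Delta(G)=\Delta$, $\mathrm{col}(G)=c+1$ and
$$s(G)=\frac{\chi(G)+\Delta(G)}2+1>\Big\lceil\frac{\chi(G)+\Delta(G)}2\Big\rceil .$$
For $c=3$ every odd $\Delta\ge1600$ works.

**Theorem 2.** If $G$ is bipartite, then every optimum coloring of $G$ uses at most $\lceil\Delta/2\rceil+1$ colors. For every $\Delta\ge1$ this bound is attained by a tree.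

Now the terms. All graphs are finite and simple, all colorings are proper vertex colorings, and colors are positive integers. The *sum* of a coloring is the sum of the colors of all vertices.

**Definition.** The *chromatic sum* $\Sigma(G)$ is the least sum of a coloring of $G$. A coloring with sum $\Sigma(G)$ is an *optimum coloring*. The *strength* $s(G)$ is the least number of colors used by an optimum coloring. The *coloring number* $\mathrm{col}(G)$ is the least $k$ such that the vertices can be ordered so that each vertex has fewer than $k$ neighbors preceding it. Equivalently, it is one more than the maximum, over all subgraphs $H$ of $G$, of the minimum degree of $H$.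

Trivially $\chi(G)\le s(G)$, and $\chi(G)\le\mathrm{col}(G)\le\Delta(G)+1$. Hajiabolhassan et al. proved that for every graph
$$s(G)\le\Big\lceil\frac{\mathrm{col}(G)+\Delta(G)}2\Big\rceil, \tag{1}$$
and they conjectured that the coloring number can be replaced by the chromatic number:
$$s(G)\le\Big\lceil\frac{\chi(G)+\Delta(G)}2\Big\rceil. \tag{2}$$
The problem, as stated in "On Sum Coloring Of Graphs", is to prove or disprove (2). Theorem 1 says that (2) is false, and that it fails for every value $c\ge3$ of the chromatic number. Theorem 2 says that (2) is true when $\chi\le2$: for $\chi=2$ its bound $\lceil\Delta/2\rceil+1$ is $\lceil(\chi+\Delta)/2\rceil$, and for $\chi=1$ we have $\Delta=0$ and $s=1$. So (2) holds for all graphs with $\chi(G)=c$ if and only if $c\le2$.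

In Theorem 1 the parity condition makes $(\chi+\Delta)/2$ an integer, so the ceiling does nothing and the conjecture is missed by exactly one color. The coloring number of these graphs is only one larger than $\chi$, and (1) holds for them with equality. We shall prove $s(G)\ge\frac{c+\Delta}2+1$ from scratch; the bound (1) is quoted only to get equality and the value of $\mathrm{col}(G)$.

One fact is used all the time. An optimum coloring with largest color $r$ uses all of $1,\dots,r$: otherwise we could recolor the class $r$ with a missing smaller color and lower the sum. So "some color $\ge k$ occurs" implies "at least $k$ colors are used".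

## 2. Complete graphs, odd cycles and a double star

In an optimum coloring no vertex has a color above $\Delta+1$, because such a vertex sees at most $\Delta$ colors and could be lowered. So $s(G)\le\Delta+1$. For $K_n$ every coloring uses $n$ colors, and the bound in (2) is $\lceil(2n-1)/2\rceil=n$. For $C_5$ we have $\chi=3$ and $\Delta+1=3$, so $s=3$, which is also the bound in (2). The coloring numbers are $n$ for $K_n$, $3$ for $C_5$, and $2$ for a tree with an edge (remove leaves one at a time).

The strength can exceed $\chi$ already for trees. Let $y,y'$ be adjacent and give each of them three leaves. Each leaf costs $1$, or $2$ if its neighbor has color $1$. If neither $y$ nor $y'$ has color $1$, the sum is at least $2+3+6=11$, attained by coloring $y,y'$ with $2,3$ and all leaves with $1$. If one of them has color $1$, the sum is at least $1+2+3\cdot2+3\cdot1=12$. So $\Sigma=11$ and $s=3$, while $\chi=2$. Here $\Delta=4$ and the bound in (2) is $3$.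

What we see: a vertex can be talked out of a cheap color by its neighbors, and this costs the vertex degree. The whole subject is the exchange rate between degree and color.

## 3. Two-color swaps in bipartite graphs

We first try to prove (2) by the natural method, swapping two colors on a component. It works for bipartite graphs.

*Proof of the bound in Theorem 2.* If $\Delta=0$, the only optimum coloring uses color $1$ alone. Let $\Delta\ge1$, let $G$ be bipartite with sides $P,Q$, and suppose that an optimum coloring has a vertex $z$ of color $k\ge\lceil\Delta/2\rceil+2$, say $z\in P$. Put $h=k-1\ge2$; then $2(h-1)\ge\Delta$.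

**Step 1.** *Choose the coloring so that equal swaps are excluded.* Among all optimum colorings giving $z$ the color $k$, choose one for which $|U|$ is least, where $U$ is the set of vertices of color $h$ in $Q$. Let $V_i$ be its color classes. Some neighbor of $z$ has color $h$, since otherwise recoloring $z$ with $h$ would lower the sum. It lies in $Q$, so $U\ne\emptyset$.

**Step 2.** *For each $l<h$, find at least $2|U|$ edges between $U$ and $V_l$.* Let $C$ be a component of $G[V_l\cup V_h]$ meeting $U$. Adjacent vertices of $C$ differ both in color and in side. As $C$ is connected and has an $h$-colored vertex in $Q$, we get $C\cap V_h\subset Q$ and $C\cap V_l\subset P$. So $C\cap V_h=C\cap U$. Swapping $l$ and $h$ on $C$ gives a proper coloring and changes the sum by $(h-l)(|C\cap V_l|-|C\cap V_h|)$, which is $\ge0$ by optimality. If it were $0$, the new coloring would be optimum, $z$ would still have color $k$, and the new set of $h$-colored vertices in $Q$ would be $U\setminus C$, because the vertices newly colored $h$ lie in $P$. This is smaller than $U$, a contradiction. So $|C\cap V_l|\ge|C\cap U|+1$.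 Being connected, $C$ has at least $|C|-1\ge2|C\cap U|$ edges, all between $U$ and $V_l$. Each vertex of $U$ lies in exactly one such $C$, so summing over $C$ gives at least $2|U|$ edges.

**Step 3.** *Compare with the degrees.* Summing over $l=1,\dots,h-1$, there are at least $2(h-1)|U|\ge\Delta|U|$ edges between $U$ and $V_1\cup\dots\cup V_{h-1}$. But vertices of $U$ have degree at most $\Delta$, and one of them is adjacent to $z\in V_k$. So there are at most $\Delta|U|-1$ such edges, a contradiction. Hence optimum colorings use only colors $\le\lceil\Delta/2\rceil+1$. $\square$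

**Where this stops for $\chi\ge3$.** Without the two sides, let $U$ be the set of all vertices of color $h$. Optimality still gives $|C\cap V_l|\ge|C\cap V_h|$ for each component $C$, but equality can no longer be excluded: swapping an equal component leaves $|U|$ unchanged. If, for instance, each component is a single edge, a vertex of $U$ is guaranteed one neighbor in $V_l$ in place of two. Then we learn only that a neighbor of $z$ with color $h$ has at least $h-1$ neighbors of smaller color, so $h\le\Delta$, that is, $k\le\Delta+1$. This is the trivial bound. So we turn to constructions.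

## 4. Rooted gadgets that charge for a color

**Definition.** Let $l,b\ge1$. An *$(l,b)$-gadget* is a graph $J$ with a root $o$ and an integer $\sigma(J)$ such that

- some coloring with $o$ colored $l$ has sum $\sigma(J)$;
- every coloring has sum $\ge\sigma(J)$;
- every coloring with $o$ not colored $l$ has sum $\ge\sigma(J)+b$.

Its *level* is $l+b$. *Attaching* $J$ to a vertex $y$ means adding a disjoint copy of $J$ and the edge $yo$.

So the root wants color $l$, and refusing it costs at least $b$. A single vertex is a $(1,1)$-gadget with $\sigma=1$. The path with three vertices, rooted at its center, is a $(2,1)$-gadget with $\sigma=4$: center $2$ gives $2+1+1=4$, center $1$ gives at least $1+2+2=5$, and a center color $\ge3$ gives at least $3+1+1=5$.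

Let $G$ arise from a *core* graph $H$ by attaching gadgets to vertices of $H$. Let $\sigma^*$ be the sum of all $\sigma(J)$. For $y\in H$ and a color $i$ define the *weight*
$$w_y(i)=i+\sum b,$$
the sum being over all attached gadgets at $y$ of type $(i,b)$. If $y$ has color $i$, the root of an attached $(i,b)$-gadget is not colored $i$, so that gadget pays at least $b$ extra. Hence every coloring of $G$ that restricts to $\varphi$ on $H$ has
$$\text{sum}\ \ge\ \sigma^*+\sum_{y\in H}w_y(\varphi(y)). \tag{3}$$
Conversely, if $\varphi$ is a coloring of $H$ such that no $y$ carries a gadget of type $(\varphi(y),\cdot)$, then $\varphi$ extends to $G$ with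
$$\text{sum}\ =\ \sigma^*+\sum_{y\in H}\varphi(y): \tag{4}$$
color every $(l,b)$-gadget with sum $\sigma(J)$ and root color $l$, which differs from the color of the vertex it hangs on.

**Lemma 1.** For $l,b\ge1$ and $L=l+b$ there is a tree that is an $(l,b)$-gadget with root degree $2(L-2)$ and all other degrees $\le2(L-2)+1$.

*Proof.* We induct on $L\ge2$, and for fixed $L$ we treat the type $(L-1,1)$ first. For each $i\in[1,L-1]\setminus\{l\}$ attach to the root two $(i,b_i)$-gadgets with $b_i=\lceil(L-i)/2\rceil\ge1$. For $L=2$ the tree is a single vertex.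

*Are the gadgets available?* Their level is $i+b_i=\lceil(L+i)/2\rceil$. If $i\le L-2$, this is at most $L-1$. The value $i=L-1$ occurs only if $l\ne L-1$, and then the gadget has type $(L-1,1)$, which is already built.

*Degrees.* The root has degree $2(L-2)$. Attached roots have degree at most $2(L-2)+1$, and all remaining vertices satisfy the bound by induction.

*Sums.* Let $\sigma_0$ be the sum of the $\sigma$'s of the attached gadgets. With root color $l$ the sum is at least $l+\sigma_0$ by (3), and equality is attained by (4). With root color $i\ne l$, $i<L$, it is at least $i+2b_i+\sigma_0\ge L+\sigma_0$. With root color $\ge L$ it is at least $L+\sigma_0$. Since $L=l+b$, this is an $(l,b)$-gadget with $\sigma=l+\sigma_0$. $\square$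

*Sharpness in Theorem 2.* Let first $\Delta=2(k-1)\ge2$ be even. Take the tree $(k,1)$-gadget of Lemma 1, with $L=k+1$. Its root has degree $2(k-1)$. The gadgets attached to its root have types $(i,\cdot)$ with $i\le k-1=L-2$, hence level $\le k$, so all other degrees are at most $2(k-2)+1<\Delta$. Every optimum coloring gives the root color $k$, so $s\ge k=1+\Delta/2$.

Let now $\Delta=2k-3$ be odd, $k\ge2$. Take an edge $yy'$, and to each of $y,y'$ attach, for every $2\le i\le k-1$, two tree $(i,\lceil(k+1-i)/2\rceil)$-gadgets. Their levels are $\lceil(k+1+i)/2\rceil\le k$, so their vertices have degree at most $2(k-2)+1=2k-3$, and $y,y'$ have degree $1+2(k-2)=2k-3$. Coloring $y,y'$ with $1,k$ extends, by (4), to a coloring with sum $\sigma^*+1+k$. If only colors $\le k-1$ are used, one of $y,y'$ has a color $i\in[2,k-1]$, with weight at least $k+1$, and the other has weight at least $1$; the sum is at least $\sigma^*+k+2$. (For $k=2$ there is no such coloring.) So every optimum coloring uses a color $\ge k$, and $s\ge k=1+\lceil\Delta/2\rceil$.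

In both cases equality holds by the bound of Section 3. This completes the proof of Theorem 2. $\square$

## 5. A clique with gadgets misses by one edge per vertex

The last example has an obvious analogue for $\chi=c$. Let the core be a clique $z_1,\dots,z_c$, and let $A_0\subset[1,k-1]$ be a set of $c-1$ colors that stay free. To each $z_j$ attach two $(i,b_i)$-gadgets with $i+2b_i\ge k+1$, for every $i\in[1,k-1]\setminus A_0$. Suppose for the moment that all these gadgets are available. The colors of $A_0$ together with $k$ give the sum $\sigma^*+\sum A_0+k$. If all colors are $\le k-1$, some $u\ge1$ clique vertices have colors outside $A_0$, with weight at least $k+1$ each, and exactly $u-1$ colors of $A_0$ are unused; so the sum is at least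
$$\sigma^*+\sum A_0+(k+1)+\sum_{a\text{ unused}}(k+1-a)\ \ge\ \sigma^*+\sum A_0+k+1 .$$
So $s\ge k$. The price is the degree of $z_j$:
$$(c-1)+2\big((k-1)-(c-1)\big)=2k-c-1 .$$
If this is $\Delta$, then $k=\frac{c+\Delta+1}2=\lceil\frac{c+\Delta}2\rceil$. The conjectured bound is met exactly. To beat it we need $\Delta\le2k-c-2$: **one edge less at every clique vertex.**

Why two gadgets per color? A single $(i,b)$-gadget of level $i+b\le k$ raises the weight of $i$ to at most $k$, and we need $k+1$.

There is a second obstacle. The gadgets themselves must respect $\Delta$, and an attached root must have degree at most $\Delta-1$ before it is attached. With $\Delta=2k-c-2$, the root degree $2(L-2)$ of Lemma 1 is at most $\Delta-1$ only if $2L\le2k-c+1$. For $c\ge3$ this excludes $L=k$. If we want to build gadgets of level $h+1$ out of gadgets of level $\le h$ on a core that is a clique, we also cannot charge for color $h$ by attaching gadgets: type $(h,b)$ has level at least $h+1$.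

Both obstacles are removed by the same device. From now on $h=k-1$.

## 6. What to hang under a clique vertex, and at what price

Join $z$ to *all* vertices of a further graph $X$. When $z$ takes color $i$, this color is forbidden on $X$. If $X$ needs $i$ to be cheap, then $X$ itself charges $z$ for the color $i$, and gadgets at $z$ can be saved. Suppose that there are disjoint color sets $\beta_1,\beta_2\subset[1,h-1]$ and a number $t\ge1$ such that

- forbidding $\alpha\in\beta_2$ on $X$ raises the least cost of $X$ by at least $(h-\alpha)+t$;
- forbidding a color of $\beta_1$, or the color $h$, raises it by at least $t$.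

Then $z$ needs no gadget for colors in $\beta_2$ (it pays $\alpha$ itself and $X$ pays $h-\alpha+t$), one gadget of type $(i,h-i)$ for $i\in\beta_1$ (weight $h$, and $X$ pays $t$), no gadget for $h$, and two gadgets for other colors outside $A_0$. In Section 5 there were two gadgets for each color of $[1,h]\setminus A_0$. We save $2|\beta_2|+|\beta_1|+2$ gadgets and add $|X|$ edges. So if
$$|X|=1+|\beta_1|+2|\beta_2|, \tag{5}$$
then exactly one edge is saved. The difficulty is that the vertices of $X$ need gadgets too and must obey the degree bound, and that $X$ must be $(c-1)$-colorable.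

**Six beads for five vertices.** Take a path $v_1\dots v_5$ and a string of six beads $E,D,q,q',D,E$. Allow $v_j$ only the $j$-th or $(j+1)$-st bead as color. A proper coloring then leaves out exactly one bead. Let $E$ be large and $D,q,q'$ small. It is best to leave out an $E$, and the cost is $E+2D+q+q'$. If $D$ is forbidden, both $D$-beads are gone, one more than allowed. Then some vertex has to take an expensive color outside its list, and in addition the large bead $E$ is no longer saved. This large loss is what makes $D$ a $\beta_2$-color, while $E,q,q'$ will be $\beta_1$-colors. Equation (5) fits: five vertices against $1+1+1+2$. Close the path to a hexagon by a vertex $x$ adjacent to $v_1,v_5$. If $x$ takes $E$, then neither end of the string may show $E$, and again some $v_j$ must leave its list. If $x$ does not take $E$, it takes an expensive color itself. Someone always has to pay for one expensive color, the *token*, and $x$ is the "$1$" in (5). At the top level the token is $h$. If $z$ takes $h$, the token of $X$ is no longer available, and something costing at least $h+t$ has to be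 used: that is the charge for color $h$.

**Why two hexagons at $x$.** Each hexagon through $x$ adds $2$ to the degree of $x$. It lets $x$ do without both gadgets for $E$ and without one of the two for $D$. The net gain is $1$ per hexagon. We shall need a total of exactly $2$ below the number $2(h-1)$, and one hexagon gives only $1$. So we use two hexagons with disjoint sets of colors.

For $c\ge4$ the graph $X$ is built recursively, by hanging such graphs under the vertices of a clique. Then several vertices forbid colors on the same subgraph, and each subgraph needs a token of its own. This is why the definition below carries a chain of tokens.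

## 7. Traps

Fix $h$ and $t\in\{1,2\}$. Let $\mathcal C$ be the set of all positive integers if $t=1$, and $\mathcal C=\{1,\dots,h\}$ if $t=2$. The case $t=1$ will serve to build gadgets, where all colorings count; the case $t=2$ will serve for the final graph, where we only have to bound colorings with colors $\le h$.

**Definition.** A *trap* $X$ of order $m\ge2$ and depth $d\ge0$ has a *token chain* $h=\tau_0>\tau_1>\dots>\tau_d$, disjoint color sets $\beta_1,\beta_2$ (put $\beta=\beta_1\cup\beta_2$), an integer $B(X)$, and for each vertex $y$ disjoint sets $\Phi(y),\Psi(y)\subset[1,h-1]$. Put $T=\{\tau_1,\dots,\tau_d\}$.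

*Order $2$ (a bouquet).* $X$ consists of two hexagons $xv_1v_2v_3v_4v_5$ and $xu_1u_2u_3u_4u_5$ sharing exactly $x$. It uses eight colors $E,D,q,q',F,D',r,r'$. The *lists* are
$$\Lambda(v_1),\dots,\Lambda(v_5)=\{E,D\},\{D,q\},\{q,q'\},\{q',D\},\{D,E\},$$
$$\Lambda(u_1),\dots,\Lambda(u_5)=\{F,D'\},\{D',r\},\{r,r'\},\{r',D'\},\{D',F\},\qquad\Lambda(x)=\{E,F\}.$$
Put $\Phi(y)=\Lambda(y)\cup T$ for all $y$; $\Psi(x)=\{D,D'\}$ and $\Psi=\emptyset$ on all other vertices; $\beta_1=\{E,F,q,q',r,r'\}$ and $\beta_2=\{D,D'\}$; and
$$B(X)=\tau_d+\mu_v+\mu_u,\qquad\mu_v=E+2D+q+q',\quad\mu_u=F+2D'+r+r'.$$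

*Order $m\ge3$.* Take a clique $y_1,\dots,y_m$, a set $A$ of $m-1$ colors, and for each $j$ a color $\kappa_j$ and a trap $R_j$ of order $m-1$ and depth $d+1$ with token chain $\tau_0,\dots,\tau_d,\kappa_j$. Join $y_j$ to all vertices of $R_j$. Vertices of $R_j$ keep their sets $\Phi,\Psi$. Set
$$\Phi(y_j)=A\cup T\cup\{\kappa_j\}\cup\beta_2(R_j),\qquad\Psi(y_j)=\beta_1(R_j),$$
$$\beta_1(X)=A\cup\{\kappa_1,\dots,\kappa_m\}\cup\bigcup_j\beta_1(R_j),\qquad\beta_2(X)=\bigcup_j\beta_2(R_j),$$
$$B(X)=\sum_jB(R_j)+\sum_{a\in A}a+\tau_d .$$

So $\beta(X)$ is the set of all colors introduced in $X$. For example, a trap of order $3$ and depth $0$ is a triangle $y_1y_2y_3$ with three bouquets, each joined to its $y_j$. It has $3+33=36$ vertices, $|\beta_1|=2+3+18=23$, $|\beta_2|=6$, and indeed $1+23+12=36$.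

**Definition.** The palette of a trap is *valid*, with one number $s_0$ for the whole trap, if

- all colors introduced above are distinct, positive, less than $h$, and distinct from the tokens of the chain of $X$;
- at each clique node (with its own $d$): $a\le\tau_d-2$ for $a\in A$, and $\kappa_j\le\tau_d-2$ for all $j$;
- at each bouquet (with its own $d$): $D,D',q,q',r,r'\le s_0$; $\ s_0+4\le E,F\le\tau_d-4$; $\ \tau_d\ge4s_0+2$; $\ \tau_d+\min(E,F)\ge h+s_0+2$; $\ 2\tau_d\ge h+3s_0+2$.

Validity is inherited by the subtraps $R_j$. A small instance: for a bouquet of depth $0$ with $h=800$, the choice $D,D',q,q',r,r'=1,2,3,4,5,6$, $E=700$, $F=699$ is valid with $s_0=6$, since $10\le699$, $700\le796$, $800\ge26$, $1499\ge808$ and $1600\ge820$. Here $\mu_v=709$, $\mu_u=714$ and $B(X)=2223$.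

Let $\pi(2)=8$ and $\pi(m)=2m-1+m\,\pi(m-1)$; this is the number of colors introduced in a trap of order $m$. For $c\ge3$ put
$$M=10+\pi(c-1)+(c-1).$$

**Lemma 2.** Let $c\ge 3$. If $h\ge40M$ and $l$ is any positive integer, there are a valid palette for a depth-$0$ trap of order $c-1$ with $s_0=2M$ and a set $A_0$ of $c-1$ further colors $<h$, all avoiding $l$.

*Proof.* Choose the colors of types $D,D',q,q',r,r'$ from $[1,2M]$; the tokens $\kappa$ from $\{h-2j:1\le j\le2M\}$, a child token smaller than its parent token (choose a set of tokens and hand them out in decreasing order, by increasing depth); and the $A$'s, $E$'s, $F$'s and $A_0$ from $[h-8M,h-5M]$. These ranges are pairwise disjoint, as $h-8M\ge32M$ and all tokens are $\ge h-4M$. Each contains at least $2M$ colors, while fewer than $M$ are needed in total, so $l$ can be avoided.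

Two different $\kappa$'s differ by at least $2$ and each is $\le h-2$, so $\kappa_j\le\tau_d-2$ at each node. As all tokens are $\ge h-4M$, the colors $a,E,F\le h-5M$ are at most $\tau_d-M\le\tau_d-10$. Finally

- $E,F\ge h-8M\ge32M\ge2M+4$;
- $\tau_d\ge h-4M\ge36M\ge8M+2$;
- $\tau_d+\min(E,F)\ge2h-12M\ge h+28M\ge h+2M+2$;
- $2\tau_d\ge2h-8M\ge h+32M\ge h+6M+2$. $\square$

**Definition.** *Equipping* a vertex $y$ means: attach one $(i,h-i)$-gadget for each $i\in\Psi(y)$, and two $(i,b_i)$-gadgets with $i+2b_i\ge h+t$ for each $i\in[1,h-1]\setminus(\Phi(y)\cup\Psi(y))$.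

This uses
$$g(y)=2(h-1)-2|\Phi(y)|-|\Psi(y)| \tag{6}$$
gadgets. So $\Phi$ is the set of free colors and $\Psi$ the set of half-charged colors. The weights satisfy
$$\begin{aligned}&w_y(i)\ge i\ \text{ always};\qquad w_y(i)=i\ \text{ for } i\in\Phi(y)\cup\{h\};\\ &w_y(i)\ge h\ \text{ for } i\in\Psi(y);\qquad w_y(i)\ge h+t\ \text{ for } i\in\mathcal C\setminus(\Phi(y)\cup\Psi(y)\cup\{h\}).\end{aligned}\tag{7}$$
In the last clause, colors $i>h$ occur in $\mathcal C$ only if $t=1$, and then $w_y(i)\ge i\ge h+1$.

**Lemma 3.** For a trap $X$ of order $m$ and depth $d$ we have $|X|=1+|\beta_1|+2|\beta_2|$, and $\deg_X(y)+g(y)=2(h-1)-m-2d$ for every $y\in X$. Also $X$ is $m$-colorable.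

*Proof.* Order $2$: $11=1+6+4$. For $v_i,u_i$ the count is $2+2(h-1)-2(2+d)=2(h-1)-2-2d$. For $x$ it is $4+2(h-1)-2(2+d)-2=2(h-1)-2-2d$. The bouquet is bipartite.

Order $m\ge3$, by induction. First,
$$|X|=\sum_j(1+|R_j|)=2m+\sum_j|\beta_1(R_j)|+2\sum_j|\beta_2(R_j)|,$$
and $|\beta_1(X)|=2m-1+\sum_j|\beta_1(R_j)|$, which gives the first claim. For $y_j$, write $\beta_i=\beta_i(R_j)$. Its degree in $X$ is $(m-1)+|R_j|$, and $|\Phi(y_j)|=(m-1)+d+1+|\beta_2|$, so the count is
$$(m-1)+\big(1+|\beta_1|+2|\beta_2|\big)+2(h-1)-2(m+d+|\beta_2|)-|\beta_1|=2(h-1)-m-2d .$$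
A vertex of $R_j$ gets, by induction and with the edge to $y_j$,
$$2(h-1)-(m-1)-2(d+1)+1=2(h-1)-m-2d .$$
Coloring: give $y_j$ the color $j$ and color $R_j$ with the other $m-1$ colors of $[1,m]$. $\square$

The last line of the count shows the use of tokens for the degrees: one order less, one extra edge and one extra free color balance out.

## 8. The cost of a trap when a set of colors is forbidden

Let $X$ be a trap of depth $d$. For a set $S$ of colors put
$$\theta(S)=\min\{\tau_e:0\le e\le d,\ \tau_e\notin S\},$$
and $\theta(S)=h$ if all tokens $\tau_0,\dots,\tau_d$ lie in $S$. This is the cheapest token still available. Put $\varepsilon(S)=t$ if $S\cap\beta\ne\emptyset$ or $\{\tau_0,\dots,\tau_d\}\subset S$, and $\varepsilon(S)=0$ otherwise. Both functions are monotone in $S$, and $\tau_d\le\theta(S)\le h$. Write $W(\varphi)=\sum_{y\in X}w_y(\varphi(y))$.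

**Lemma 4.** Let $X$ be a trap with valid palette whose weights satisfy (7). For every proper $\varphi:X\to\mathcal C$ and every $S\subset\mathcal C$ disjoint from $\varphi(X)$,
$$W(\varphi)\ \ge\ B(X)+(\theta(S)-\tau_d)+\sum_{\alpha\in S\cap\beta_2}(h-\alpha)+\varepsilon(S). \tag{8}$$
Moreover some proper $\varphi_0$ with colors in $\beta\cup\{\tau_d\}$ and $\varphi_0(y)\in\Phi(y)\cup\{h\}$ for all $y$ has $W(\varphi_0)=B(X)$.

For a depth-$0$ trap and $S=\{i\}$ this is what Section 6 asked for: with $\tau_0=h$ the second term vanishes, a color $\alpha\in\beta_2$ costs $(h-\alpha)+t$, and a color of $\beta_1$ or $h$ costs $t$. We need larger sets $S$ for the induction on $m$. In the numerical example above, $S=\{D\}=\{1\}$ gives $W\ge2223+799+t$.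

### 8.1. The bouquet

Let $\theta'=h+t$ if all tokens are in $S$, and $\theta'=\theta(S)$ otherwise. So $\tau_d\le\theta'\le h+t$. Call a vertex $v_i$ or $u_i$ *nonlist* if its color is not in its list.

**Step 1.** *Nonlist vertices pay at least $\theta'$.* If the color of a nonlist vertex is a token, then this token is not in $S$, so $\theta'=\theta(S)$ is at most this token, and the weight is at least the token. Otherwise the color is outside $\Phi\cup\Psi\cup\{h\}$ and the weight is at least $h+t\ge\theta'$. In the same way, $w_x\ge h$ if $\varphi(x)\in\{D,D'\}$, and $w_x\ge\theta'$ if $\varphi(x)\notin\{E,F,D,D'\}$. (Here $w_x$ stands for $w_x(\varphi(x))$.)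

**Step 2.** *State what one loop has to deliver.* Let $W_v=\sum_iw_{v_i}(\varphi(v_i))$. Put $\lambda_v=h-D+t$ if $D\in S$; otherwise $\lambda_v=t$ if $S\cap\{E,q,q'\}\ne\emptyset$; otherwise $\lambda_v=0$. Define $W_u,\lambda_u$ in the same way with $F,D',r,r'$. We shall prove:

- (a) $W_v\ge\mu_v+\lambda_v$;
- (b) if $\varphi(x)=E$, then $W_v\ge\mu_v+\theta'-E+\lambda_v$;
- (c) if $\varphi(x)=D$, then $W_v\ge\mu_v+4$.

The claims for the $u$-loop follow by symmetry.

**Step 3.** *Turn colorings of a loop into omitted beads.* Put $(c_1,\dots,c_6)=(E,D,q,q',D,E)$ and $\Gamma=\sum c_j=2E+2D+q+q'=\mu_v+E$. Then $\Lambda(v_j)=\{c_j,c_{j+1}\}$ with $c_j\ne c_{j+1}$, so a list-colored $v_j$ *carries* a well-defined bead, of index $j$ or $j+1$. Moreover $\Lambda(v_j)\cap\Lambda(v_{j+1})=\{c_{j+1}\}$. So if $v_j,v_{j+1}$ are list-colored, properness means exactly that they do not both carry bead $j+1$. Vertices at distance at least two along the path have disjoint index ranges. Hence distinct list-colored vertices carry distinct beads.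

Let the nonlist vertices be $v_{\nu_1},\dots,v_{\nu_n}$ with $\nu_1<\dots<\nu_n$, and put $\nu_0=0$, $\nu_{n+1}=6$. The $\nu_{k+1}-\nu_k-1$ list-colored vertices strictly between positions $\nu_k$ and $\nu_{k+1}$ carry beads with indices in $[\nu_k+1,\nu_{k+1}]$, so exactly one bead with index in this interval is omitted. In total exactly $n+1$ beads are omitted, and by Step 1
$$W_v\ge n\theta'+\Gamma-(\text{sum of omitted beads}). \tag{9}$$
A bead whose color is in $S$ is omitted. Every bead is at most $E$, and every bead other than $E$ is at most $s_0\le E-4$.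

**Step 4.** *List the colorings with $n=0$.* Exactly one bead is omitted, say bead $p+1$ with $0\le p\le5$. Bead $1$ can be carried only by $v_1$; if it is carried, bead $2$ can be carried only by $v_2$; and so on from both ends. So $v_j=c_j$ for $j\le p$ and $v_j=c_{j+1}$ for $j>p$, and $W_v=\Gamma-c_{p+1}$. These are the six *states*:
$$\begin{array}{c|ccccc} p& v_1&v_2&v_3&v_4&v_5\\ \hline 0&D&q&q'&D&E\\ 1&E&q&q'&D&E\\ 2&E&D&q'&D&E\\ 3&E&D&q&D&E\\ 4&E&D&q&q'&E\\ 5&E&D&q&q'&D\end{array}$$
We read off: $W_v=\mu_v$ for $p=0,5$, and $W_v\ge\Gamma-s_0=\mu_v+E-s_0\ge\mu_v+4$ for $1\le p\le4$. Every state uses $E$ and uses $D$. States $0$ and $5$ use both $q$ and $q'$. State $0$ has $v_1=D$, and state $5$ has $v_5=D$.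

**Step 5.** *Bound the colorings with $n\ge1$.*

(N1) *Always $W_v\ge\mu_v+\theta'-E=\theta'+2D+q+q'$.* For $n=1$ the two omitted beads have sum $\le2E$, so $W_v\ge\theta'+\Gamma-2E=\theta'+\mu_v-E$. For $n\ge2$,
$$W_v\ge2\theta'\ge\theta'+4s_0+2\ge\theta'+2D+q+q'+2 .$$

(N2) *If $q\in S$ or $q'\in S$, then $W_v\ge\mu_v+\theta'-E+2$.* For $n=1$ one omitted bead is $q$ or $q'$, so the omitted sum is $\le s_0+E\le2E-4$. For $n\ge2$ use the last display.

(N3) *If $D\in S$, then $W_v\ge\theta'+2E+q+q'=\mu_v+\theta'+E-2D$.* Both $D$-beads are omitted. We use $\theta'\ge\tau_d\ge E$ and $\theta'\ge2s_0$. For $n=1$ these are all the omitted beads, and $W_v\ge\theta'+\Gamma-2D$. For $n=2$ one further bead, at most $E$, is omitted: $W_v\ge2\theta'+E+q+q'\ge\theta'+2E+q+q'$. For $n=3$ there are two further beads: $W_v\ge3\theta'+q+q'\ge\theta'+2E+q+q'$. For $n\ge4$: $W_v\ge4\theta'\ge\theta'+2E+2s_0\ge\theta'+2E+q+q'$.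

**Step 6.** *Prove (a).* If $D\in S$, no state is possible, because every state uses $D$. So (N3) applies, and $\theta'+E-D\ge\tau_d+E-s_0\ge h+2\ge h+t$ gives $W_v\ge\mu_v+(h-D)+t$. If $D\notin S$ and $E\in S$, no state is possible, because every state uses $E$; (N1) and $\theta'-E\ge4\ge t$ suffice. If $D,E\notin S$ and $q$ or $q'$ is in $S$, states $0,5$ are impossible, so a state gives $\ge\mu_v+4$, and otherwise (N1) gives $\ge\mu_v+4$. If $\lambda_v=0$, then $W_v\ge\mu_v$ in all cases.

**Step 7.** *Prove (b).* Now $v_1,v_5\ne E$, so no state is possible and $n\ge1$. Also $E\notin S$. If $\lambda_v=0$, use (N1). If $\lambda_v=t$, then $q$ or $q'$ is in $S$, and (N2) suffices since $t\le2$. If $D\in S$, then $v_1,v_5$, with lists $\{E,D\}$, are nonlist. Moreover $v_2,v_3,v_4$ are not all list-colored, since this would force $v_2=q$, $v_4=q'$ and leave no list color for $v_3$. So at least three vertices are nonlist and, by $2\theta'\ge2\tau_d\ge h+3s_0+2$,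
$$W_v\ge3\theta'\ge\theta'+h+3s_0+2\ge\theta'+h+D+q+q'+t=\mu_v+\theta'-E+(h-D)+t .$$

**Step 8.** *Prove (c).* Since $v_1,v_5\ne D$, states $0$ and $5$ are excluded. So a state gives $\ge\mu_v+4$, and otherwise (N1) gives $\ge\mu_v+\theta'-E\ge\mu_v+4$.

**Step 9.** *Put $x$ and the two loops together.* We claim
$$w_x+W_v+W_u\ \ge\ \theta'+\mu_v+\mu_u+\lambda_v+\lambda_u .$$

- If $\varphi(x)=E$: $w_x\ge E$, with (b) for $v$ and (a) for $u$. Symmetrically for $F$.
- If $\varphi(x)=D$: then $D\notin S$, so $\lambda_v\le t$. By (c), $w_x+W_v\ge h+\mu_v+4\ge(h+t)+\mu_v+t\ge\theta'+\mu_v+\lambda_v$. Use (a) for $u$. Symmetrically for $D'$.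
- Otherwise $w_x\ge\theta'$, with (a) for both loops.

By definition $\lambda_v+\lambda_u\ge\sum_{\alpha\in S\cap\beta_2}(h-\alpha)$, with an extra $t$ if $S\cap\beta\ne\emptyset$. Also $\theta'=\theta(S)+t$ if all tokens are in $S$, and $\theta'=\theta(S)$ otherwise. Since $B(X)-\tau_d=\mu_v+\mu_u$, this is (8).

**Step 10.** *Attain $B(X)$.* Let $\varphi_0$ be $x=\tau_d$, $(v_1,\dots,v_5)=(E,D,q,q',D)$, $(u_1,\dots,u_5)=(F,D',r,r',D')$. This is proper, has colors in $\beta\cup\{\tau_d\}$ and in $\Phi(y)\cup\{h\}$ at each $y$, and has weight $\tau_d+\mu_v+\mu_u=B(X)$.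

### 8.2. From order $m-1$ to order $m\ge3$

On the clique there are $m$ vertices and only $m-1$ colors in $A$, so some $y_j$ has to go elsewhere. It may try a token $\tau_e$, its private token $\kappa_j$, or colors that $R_j$ wants. We show that in each case $y_j$ and $R_j$ together pay at least $\theta(S)$. Why does $R_j$ need the private token $\kappa_j$? In the cheapest coloring, one $y_j$ uses $\tau_d$. If $\tau_d$ were the last token of $R_j$, then $R_j$ could not reach its own minimum at the same time.

**Step 11.** *Set up notation.* Let $i_j=\varphi(y_j)\notin S$ and $S_j=S\cup\{i_j\}$. On $R_j$ the coloring $\varphi$ avoids $S_j$, since $y_j$ is joined to all of $R_j$. Let $\theta_j,\varepsilon_j$ be the functions for $R_j$. As $\kappa_j$ is the smallest token of $R_j$, we have $\theta_j(S)=\kappa_j$ if $\kappa_j\notin S$, and $\theta_j(S)=\theta(S)$ otherwise. Put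
$$f_j=\sum_{\alpha\in S\cap\beta_2(R_j)}(h-\alpha),\qquad\delta_j=\theta_j(S)-\kappa_j\ge0,\qquad\rho_j=w_{y_j}(i_j)+W(\varphi|_{R_j})-B(R_j).$$
If $\kappa_j\in S$, then $\delta_j=\theta(S)-\kappa_j\ge\tau_d-\kappa_j\ge2\ge t$. The induction hypothesis for $R_j$ with the set $S_j$ reads
$$W(\varphi|_{R_j})-B(R_j)\ \ge\ (\theta_j(S_j)-\kappa_j)+\sum_{\alpha\in S_j\cap\beta_2(R_j)}(h-\alpha)+\varepsilon_j(S_j). \tag{10}$$

**Step 12.** *Clique vertices with a color in $A$.* If $i_j\in A$, then $\rho_j\ge i_j+\delta_j+f_j+\varepsilon_j(S)$, by (10) and monotonicity.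

**Step 13.** *Clique vertices with a color outside $A$.* Let $\eta_j=t$ if $S\cap(\beta(R_j)\cup\{\kappa_j\})\ne\emptyset$ or $\{\tau_0,\dots,\tau_d\}\subset S$, and $\eta_j=0$ otherwise. We claim that $i_j\notin A$ implies
$$\rho_j\ge\theta(S)+f_j+\eta_j .$$

- $i_j=\tau_e$ with $0\le e\le d$. Then not all of $\tau_0,\dots,\tau_d$ are in $S$, and $w_{y_j}(i_j)=\tau_e\ge\theta(S)$. So $\rho_j\ge\theta(S)+\delta_j+f_j+\varepsilon_j(S)$. If $\eta_j=t$, then either $\kappa_j\in S$ and $\delta_j\ge t$, or $S\cap\beta(R_j)\ne\emptyset$ and $\varepsilon_j(S)=t$.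
- $i_j=\kappa_j$. Then $\kappa_j\notin S$, $w_{y_j}(i_j)=\kappa_j$, and $\theta_j(S_j)=\theta(S)$. So $\rho_j\ge\kappa_j+(\theta(S)-\kappa_j)+f_j+\varepsilon_j(S_j)$: what $y_j$ saves, $R_j$ has to pay. If $\eta_j=t$, then $S\cap\beta(R_j)\ne\emptyset$, or $\tau_0,\dots,\tau_d\in S$, and in the latter case $S_j$ contains all tokens of $R_j$. Either way $\varepsilon_j(S_j)=t$.
- $i_j\in\beta_2(R_j)$. Then $w_{y_j}(i_j)=i_j$, and (10) contributes $(h-i_j)+t$ in addition to $f_j$, as $i_j\notin S$. So $\rho_j\ge h+t+f_j$.
- $i_j\in\beta_1(R_j)=\Psi(y_j)$. Then $w_{y_j}(i_j)\ge h$ and $\varepsilon_j(S_j)=t$, so $\rho_j\ge h+t+f_j$.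
- All other $i_j$ lie outside $\Phi(y_j)\cup\Psi(y_j)\cup\{h\}$. Then $w_{y_j}(i_j)\ge h+t$, so $\rho_j\ge h+t+f_j$.

In the last three cases use $h\ge\theta(S)$ and $t\ge\eta_j$.

**Step 14.** *Add up over the clique.* Let $N=\{j:i_j\notin A\}$. The $i_j$ are distinct and $|A|=m-1$, so $|N|\ge1$, and exactly $(m-1)-(m-|N|)=|N|-1$ colors of $A$ are unused on the clique. Hence
$$\sum_j\rho_j\ \ge\ \sum_{a\in A}a+\theta(S)+\sum_{a\in A\text{ unused}}(\theta(S)-a)+\sum_jf_j+\sum_{j\notin N}(\delta_j+\varepsilon_j(S))+\sum_{j\in N}\eta_j .$$
All terms here are nonnegative, and $\theta(S)-a\ge\tau_d-a\ge2\ge t$.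

**Step 15.** *Find the extra $t$ when $\varepsilon(S)=t$.* One of the following applies.

- $\tau_0,\dots,\tau_d\in S$: then $\eta_j=t$ for $j\in N\ne\emptyset$.
- $S\cap A\ne\emptyset$: then some $a\in A$ is unused, since $\varphi$ avoids $S$.
- $\kappa_j\in S$ for some $j$: then $\delta_j\ge t$ (if $j\notin N$) or $\eta_j=t$ (if $j\in N$).
- $S\cap\beta(R_j)\ne\emptyset$ for some $j$: then $\varepsilon_j(S)=t$ (if $j\notin N$) or $\eta_j=t$ (if $j\in N$).

So $\sum_j\rho_j\ge\sum_{a\in A}a+\theta(S)+\sum_jf_j+\varepsilon(S)$. Since $W(\varphi)=\sum_j(\rho_j+B(R_j))$, $B(X)-\tau_d=\sum_jB(R_j)+\sum_{a\in A}a$ and $\sum_jf_j=\sum_{\alpha\in S\cap\beta_2(X)}(h-\alpha)$, the inequality (8) follows.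

**Step 16.** *Attain $B(X)$.* Color $y_1,\dots,y_{m-1}$ by the colors of $A$, $y_m$ by $\tau_d$, and each $R_j$ by its own $\varphi_0$, which has colors in $\beta(R_j)\cup\{\kappa_j\}$. By distinctness of the palette this is proper. It has colors in $\beta(X)\cup\{\tau_d\}$ and in $\Phi(y)\cup\{h\}$ at each $y$, and its weight is $\sum_{a\in A}a+\tau_d+\sum_jB(R_j)=B(X)$. This proves Lemma 4. $\square$

## 9. Guarded vertices have degree $2h-c$

Let $X$ be a depth-$0$ trap of order $c-1$ with valid palette, so its only token is $\tau_0=h$. Let $A_0$ be a set of $c-1$ colors $<h$ outside the palette.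

**Definition.** A *guarded vertex* $z$ is joined to all of $X$, with $\Phi(z)=A_0\cup\beta_2(X)$ and $\Psi(z)=\beta_1(X)$; $z$ and all vertices of $X$ are equipped. For a coloring $\varphi$ into $\mathcal C$ put $\rho(z)=w_z(\varphi(z))+W(\varphi|_X)-B(X)$.

**Lemma 5.** For a guarded vertex,
$$\rho(z)\ge\varphi(z)\ \text{ if }\varphi(z)\in A_0,\qquad\rho(z)\ge h+t\ \text{ otherwise}. \tag{11}$$
If $z$ has $c-1$ neighbors besides $X$ and its gadgets, then its degree is $2h-c$. The vertices of $X$ have degree $2h-c$.

*Proof.* Put $i=\varphi(z)$. As $z$ is joined to all of $X$, we may apply Lemma 4 with $S=\{i\}$, and $\theta(S)=h=\tau_0$ always. In particular $W(\varphi|_X)\ge B(X)$, which settles $i\in A_0$. For $i\in\beta_2(X)$: $\rho(z)\ge i+(h-i)+t$. For $i\in\beta_1(X)$: $w_z\ge h$ and $\varepsilon(S)=t$. For $i=h$: $w_z=h$, and all tokens of $X$ lie in $S$, so $\varepsilon(S)=t$. For all other $i$: $w_z(i)\ge h+t$.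

By Lemma 3 and (6), the degree of $z$ is
$$(c-1)+\big(1+|\beta_1|+2|\beta_2|\big)+2(h-1)-2(c-1)-2|\beta_2|-|\beta_1|=2h-c ,$$
and vertices of $X$ have degree $2(h-1)-(c-1)+1=2h-c$. $\square$

With $k=h+1$ this degree is $2k-c-2$, the number that Section 5 asked for.

## 10. Raising the level of gadgets within the degree bound

**Definition.** Let $\Delta$ and $c$ be given. A gadget $J$ is *admissible* if all degrees in $J$ are $\le\Delta$, the root has degree $\le\Delta-1$, $J$ is $c$-colorable, and the vertices of $J$ can be deleted one by one, root last, so that each has at most $c$ neighbors remaining when deleted.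

For example, the tree gadgets of Lemma 1 with $2(L-2)\le\Delta-1$ are admissible for $c\ge2$: delete leaves successively, the root last.

**Lemma 6.** Let $c\ge3$, $h\ge40M$, $\Delta\ge2h-c$. If admissible $(i,b)$-gadgets exist for all $i,b\ge1$ with $i+b\le h$, then they exist for all $i,b\ge1$ with $i+b\le h+1$.

*Proof.* Let $l+b=h+1$, so $1\le l\le h$.

**Step 1.** *Build the core.* Use $t=1$ and $b_i=h-i$ in equipping. Then all attached gadgets have level $h$, and $i+2b_i=2h-i\ge h+1$ for $i\le h-1$. By Lemma 2 take a palette and $A_0$ avoiding $l$. The core is a clique $z_1,\dots,z_c$ with root $z_1$, together with traps: $z_2,\dots,z_c$ are guarded, each by its own copy of the trap, with the same palette and common $A_0$. If $l\le h-1$, guard $z_1$ too, but put $l$ additionally into $\Phi(z_1)$. If $l=h$, give $z_1$ no trap, equip it with $\Phi(z_1)=A_0$ and $\Psi(z_1)=\emptyset$, and set $\rho(z_1)=w_{z_1}(\varphi(z_1))$.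

**Step 2.** *Reduce lower bounds to the clique.* (11) holds for $z_2,\dots,z_c$. It also holds for $z_1$ unless $\varphi(z_1)=l$, in which case $\rho(z_1)\ge l$. (If $z_1$ has a trap, this uses $W(\varphi|_X)\ge B(X)$. If $l=h$, (11) for $z_1$ is (7).) By (3) every coloring has sum at least $K+\sum_j\rho(z_j)$, where $K$ is the sum of all $\sigma$'s of attached gadgets and of the $B(X)$'s of all traps.

**Step 3.** *Bound colorings in which the root refuses $l$.* If $z_1$ is not colored $l$, then among the $c$ distinct clique colors some number $u\ge1$ lies outside $A_0$. These vertices contribute at least $h+1$ each, and exactly $(c-1)-(c-u)=u-1$ colors of $A_0$ are unused. So the sum is at least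
$$K+\sum A_0+(h+1)+\sum_{a\in A_0\text{ unused}}(h+1-a)\ \ge\ K+\sum A_0+h+1 .$$

**Step 4.** *Find the minimum when the root has color $l$.* Note that $l\notin A_0$. If $u'$ of the vertices $z_2,\dots,z_c$ have colors outside $A_0$, then exactly $u'$ colors of $A_0$ are unused, and the sum is at least
$$K+l+\sum A_0+\sum_{a\text{ unused}}(h+1-a)\ \ge\ K+l+\sum A_0 .$$
This value is attained: color $z_1$ with $l$, the other $z_j$ with $A_0$, and the traps with $\varphi_0$. The traps use colors in $\beta\cup\{h\}$. This set contains no color of $A_0$, and it does not contain $l$ if $l<h$; if $l=h$, then $z_1$ has no trap. So the coloring is proper. No vertex carries a gadget of its own color: trap vertices have colors in $\Phi\cup\{h\}$, the vertices $z_2,\dots,z_c$ have colors in $A_0\subset\Phi$, and $z_1$ has $l\in\Phi(z_1)$ or $l=h$. By (4) it extends with sum $K+\sum A_0+l$, since each trap contributes $W(\varphi_0)=B(X)$.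

By Steps 3 and 4 we have an $(l,h+1-l)$-gadget with $\sigma=K+\sum A_0+l$. It remains to check that it is admissible.

**Step 5.** *Degrees.* If $l<h$, then $z_1$ has two gadgets fewer than an ordinary guarded vertex, so degree $2h-c-2$. If $l=h$, its degree is $(c-1)+2(h-1)-2(c-1)=2h-c-1$. Both are $\le\Delta-1$. All other core vertices have degree $2h-c\le\Delta$ by Lemma 5. Roots of attached gadgets have degree $\le(\Delta-1)+1$, and the other gadget vertices have degree $\le\Delta$.

**Step 6.** *$c$-colorability.* The clique gets $c$ distinct colors. Each trap is $(c-1)$-colorable by Lemma 3 and uses the $c-1$ colors different from that of its $z_j$. Gadgets hang on bridges, so the colors of a $c$-coloring of each can be permuted to fit.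

**Step 7.** *Deletion order.* First delete all attached gadgets, each with its root last. Before the root is deleted, the other vertices of a gadget have no neighbors outside it, so admissibility of the gadget applies. The root has one remaining neighbor when deleted.

Then treat the core from the inside. A (sub)trap of order $m'$ has exactly $c-m'$ outside core vertices joined to it: for the full trap, of order $c-1$, this is $z_j$ only, and each descent to a subtrap lowers the order by one and adds one clique vertex. In a bouquet, delete the $v_i$ and $u_i$ first; each has at most $2+(c-2)=c$ remaining neighbors when deleted. Then $x$ has at most $c-2$. In a trap of order $m'\ge3$, delete its subtraps first; then a clique vertex has at most $(m'-1)+(c-m')=c-1$ remaining neighbors. When all traps are gone, delete $z_c,\dots,z_2,z_1$, with at most $c-1$ remaining neighbors each. The root $z_1$ comes last. $\square$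

## 11. The graphs of Theorem 1

Let $c\ge3$, $\Delta\equiv c\pmod2$ and $\Delta\ge80M$. Put
$$h=\frac{\Delta+c}2,\qquad k=h+1,\qquad\text{so that}\quad2h-c=\Delta .$$
For $c=3$ we have $M=10+8+2=20$ and $80M=1600$, and the traps are just bouquets of depth $0$.

**Step 1.** *Get admissible gadgets of all levels up to $k$.* By Lemma 1, tree gadgets exist for all $i+b\le L_0:=\lfloor(\Delta+3)/2\rfloor$, with root degree $\le2(L_0-2)\le\Delta-1$ and all degrees $\le\Delta$. They are admissible. Here $40M\le L_0$ because $\Delta\ge80M$, and $L_0\le h$ because $c\ge3$. Apply Lemma 6 successively with $L_0,L_0+1,\dots,h$ in place of $h$; this is allowed, since $h'\le h$ gives $2h'-c\le\Delta$. We obtain admissible gadgets for all $i+b\le h+1=k$. (For $c=3$ we have $L_0=h$, and one application suffices.)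

**Step 2.** *Build $G$.* Now use $h$ with $t=2$ and $b_i=k-i$ in equipping. These gadgets have level $k$, and $i+2b_i=2h+2-i\ge h+2$ for $i\le h-1$. By Lemma 2 fix a palette and $A_0$. Let $G$ be a clique $z_1,\dots,z_c$ of guarded vertices, with the same palette, common $A_0$ and one trap each, and with all vertices of the core equipped. By Lemma 5 all core vertices have degree $2h-c=\Delta$, and all others have degree at most $\Delta$. So $\Delta(G)=\Delta$. As $G$ contains $K_c$ and is $c$-colorable as in Step 6 of Lemma 6, $\chi(G)=c$. Let $K$ be the sum of all $\sigma$'s and all $B(X)$'s.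

**Step 3.** *A cheap coloring that uses color $k$.* Give $z_1,\dots,z_{c-1}$ the colors of $A_0$, $z_c$ the color $k$, and the traps $\varphi_0$, with colors in $\beta\cup\{h\}$. This is proper. No vertex carries a gadget of its own color, since gadgets have types $(i,\cdot)$ with $i\le h-1$ and are absent for colors in $\Phi$. By (4) it extends to a coloring of $G$ with sum $K+\sum A_0+k$.

**Step 4.** *All colorings with colors $\le k-1$ are dearer.* Such a coloring maps into $\mathcal C=\{1,\dots,h\}$, so (11) applies with $t=2$. Let $u$ clique vertices be colored outside $A_0$. Then $u\ge1$, and $u-1$ colors of $A_0$ are unused. By (3) the sum is at least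
$$K+\sum A_0+(h+2)+\sum_{a\text{ unused}}(h+2-a)\ \ge\ K+\sum A_0+h+2=K+\sum A_0+k+1 .$$
Hence every optimum coloring uses a color $\ge k$, so at least $k$ colors:
$$s(G)\ge k=\frac{c+\Delta}2+1 .$$
This disproves (2).

**Step 5.** *Equality and the coloring number.* The deletion order of Step 7 of Lemma 6 applies to $G$. Read backwards, it is an ordering in which each vertex has at most $c$ preceding neighbors, so $\mathrm{col}(G)\le c+1$. By (1), and since $c+\Delta$ is even, $s(G)\le\lceil(c+1+\Delta)/2\rceil=\frac{c+\Delta}2+1=k$. If $\mathrm{col}(G)\le c$, then (1) would give $s(G)\le\frac{c+\Delta}2=k-1$, contrary to Step 4. So $s(G)=k$ and $\mathrm{col}(G)=c+1$. This completes the proof of Theorem 1. $\square$
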